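# Average distance is at most the Randic index

## 1. Distances, degrees, and the quantities $\bar l$, $Ra$, $\rho$, $E_\mu$

All graphs are finite and simple. For a graph $G=(V,E)$ with $n$ vertices we write $d_v$ for the degree of $v$, and $\mathrm{dist}_G(x,y)$ for the length of a shortest path from $x$ to $y$ when $G$ is connected. A *bridge* is an edge whose removal disconnects a connected graph. A *cut vertex* is a vertex whose removal does so. A connected graph with at least three vertices and no cut vertex is *2-connected*.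

**Definition (average distance).** For a connected graph $G$ with $n\ge 2$ vertices, $\bar l(G)$ is the average of $\mathrm{dist}_G(x,y)$ over the $\binom n2$ unordered pairs of distinct vertices.

Example: in the path $P_4$ the distances are $1,1,1,2,2,3$, so $\bar l(P_4)=\frac{10}{6}=\frac53$.

**Definition (Randic index).**
$$Ra(G)=\sum_{\{u,v\}\in E}\frac1{\sqrt{d_ud_v}} .$$

Example: in $P_4$ the two end edges have degrees $1,2$ and the middle edge has degrees $2,2$, so $Ra(P_4)=\frac2{\sqrt2}+\frac12=\sqrt2+\frac12\approx1.914$.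

**Definition (the index $\rho$).**
$$\rho(G)=\sum_{uv\in E}\frac1{\max(d_u,d_v)} .$$

Since $\sqrt{d_ud_v}\le\max(d_u,d_v)$, we have $\rho\le Ra$. Example: every edge of $P_4$ has maximum degree $2$, so $\rho(P_4)=\frac32$. For the star $K_{1,n-1}$ we get $\rho=1$ and $Ra=\sqrt{n-1}$, so the two can be far apart.

**Definition (weighted mean distance).** For a connected graph $H$ and a probability measure $\mu$ on $V(H)$,
$$E_\mu(H)=\sum_{x,y\in V(H)}\mu(x)\mu(y)\,\mathrm{dist}_H(x,y),$$
the sum running over ordered pairs.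

Example: put mass $m$ on each end of $P_3$ and $1-2m$ on the middle vertex. Then $E_\mu=2\big(2m^2+2m(1-2m)\big)=4m(1-m)$.

If $\mu$ is uniform on $n\ge2$ vertices, then $E_\mu(G)=\frac1{n^2}\cdot2\binom n2\bar l(G)$, that is,
$$\bar l(G)=\frac n{n-1}\,E_\mu(G)\qquad(\mu\text{ uniform}). \tag{1}$$

## 2. The inequality $\bar l\le Ra$ and a sharper one with $\rho$

The following conjecture (Graffiti, Fajtlowicz) is taken from "What Forms Do Interesting Conjectures". For every connected graph $G$ with at least two vertices,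
$$\bar l(G)\le Ra(G). \tag{2}$$
In words: a typical distance is never larger than a sum that sees only the degrees at the two ends of each edge. We prove that it is true, with equality only for a single edge.

**Theorem 1.** For every connected $G$ with $n\ge2$ vertices, $\bar l(G)\le Ra(G)$, with equality if and only if $G=K_2$. Moreover
$$Ra(G)-\bar l(G)\ \ge\ \frac{n-\sqrt{n-1}+1-2\bar l(G)}{\sqrt{n-1}+1}\ \ge\ \frac{(\sqrt{n-1}-1)(\sqrt{n-1}-2)}{3(\sqrt{n-1}+1)} . \tag{3}$$

**Theorem 2.** For every connected $G$ with $n\ge 2$ vertices and every probability measure $\mu$ on $V(G)$, $E_\mu(G)\le \rho(G)+1$. For the uniform average,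
$$\bar l(G)\le \frac{n}{n-1}(\rho-1)+\frac{2(n-\rho)}{n}\ \le\ \rho+1-\frac{\rho}{n}\ <\ \rho+1 . \tag{4}$$
The first bound on $\bar l$ is an equality for all stars (including $K_2$), and the constant $1$ in "$\rho+1$" is best possible.

## 3. Complete graphs, stars, paths, cycles, double brooms

Let us test (2) by hand.

* $K_n$: each of the $\binom n2$ edges contributes $\frac1{n-1}$, so $Ra=\frac n2$, while $\bar l=1$. Equality holds only for $n=2$.
* $K_{1,n-1}$: $Ra=\sqrt{n-1}$. There are $n-1$ pairs at distance $1$ and $\binom{n-1}2$ pairs at distance $2$, total $(n-1)^2$, so $\bar l=\frac{2(n-1)}n=2-\frac2n$.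
* $P_n$, $n\ge3$: $Ra=\sqrt2+\frac{n-3}2$. There are $n-j$ pairs at distance $j$ and $\sum_j j(n-j)=\binom{n+1}3$, so $\bar l=\frac{n+1}3$. For $n=3$ the comparison is $\frac43<\sqrt2$, which is rather tight.
* $C_n$: $Ra=\frac n2$. All distances are at most $\frac n2$, so (2) holds.

The most instructive example is the **double broom**: two hubs at distance $L\ge2$ joined by a path, each hub carrying $a\ge2$ pendant leaves. The hubs have degree $a+1\ge3$. The $2a+2$ edges at the hubs contribute $\frac1{a+1}$ each to $\rho$, and the other $L-2$ edges contribute $\frac12$ each, so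
$$\rho=2+\frac{L-2}2=1+\frac L2 .$$
As $a\to\infty$ with $L$ fixed, almost all pairs of vertices are pairs of leaves. Half of these are at distance $2$ and half at distance $L+2$ in the limit. Hence
$$\bar l\to\tfrac12\cdot2+\tfrac12(L+2)=2+\tfrac L2=\rho+1 .$$
So no bound $\bar l\le\rho+C$ with $C<1$ can hold for all graphs. This proves the last claim of Theorem 2. For stars $\rho=1$, and the first bound in (4) reads $\frac{2(n-1)}n$, which is exactly $\bar l$. This proves the equality claim. What remains of Theorem 2 is the inequalities.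

## 4. Comparing edge by edge breaks at a hub

On a tree there is an obvious plan. The edge $e$ lies on the path from $x$ to $y$ exactly when $x$ and $y$ are on different sides of $e$. So if $M_e$ is the $\mu$-mass of one side, then $E_\mu=\sum_e2M_e(1-M_e)$. With (1), this writes $\bar l$ as a sum over edges. Since $Ra$ is one too, we try to compare term by term.

Take the double broom with $L=2$. It has $n=2a+3$ vertices. The edge from a hub to the middle vertex has sides with $a+1$ and $a+2$ vertices, so its contribution to $\bar l$ is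
$$\frac n{n-1}\cdot\frac{2(a+1)(a+2)}{n^2}=\frac{2(a+1)(a+2)}{(2a+2)(2a+3)}=\frac{a+2}{2a+3}>\frac12 .$$
Its contribution to $Ra$ is $\frac1{\sqrt{2(a+1)}}\le\frac1{\sqrt6}<\frac12$, and it tends to $0$ as $a\to\infty$. The comparison fails at this edge. The loss has to be paid by other edges, here the pendant ones, so some global bookkeeping is needed.

There is a second obstacle for graphs with cycles. Passing to a spanning tree only increases distances, but $Ra$ moves in both directions when an edge is deleted. Adding an edge to $K_{1,3}$ raises $Ra$ from $\sqrt3\approx1.732$ to $\frac2{\sqrt6}+\frac1{\sqrt3}+\frac12\approx1.894$. On the other hand, let $x,y$ be adjacent with a common neighbor $w$, and give each of $x,y$ seven pendant leaves. Then $Ra=\frac{14}3+\frac19+\frac2{\sqrt{18}}\approx5.249$. Deleting $xy$ gives $\frac{14}{\sqrt8}+\frac2{\sqrt{16}}\approx5.450$, which is larger. So we cannot simply delete edges and recompute the right-hand side.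

Two decisions get past this. First, replace $Ra$ by $\rho$, whose terms can be assigned to single vertices. Second, delete edges and vertices while keeping a fixed vertex order and treating the degrees as weights that are only required to be large enough. Section 5 makes the first decision and Section 7 the second.

## 5. A chord of the square root: Theorem 2 implies Theorem 1

Put $q=\sqrt{n-1}$, so $n=q^2+1$.

**Lemma 3.** For every connected $G$ with $n\ge2$ vertices,
$$Ra(G)\ge f(\rho),\qquad f(t):=t+\frac{n-2t}{q+1}. \tag{5}$$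
The function $f$ is affine with slope $\frac{q-1}{q+1}\ge0$, and it is strictly increasing for $n\ge3$.

**Proof.** For an edge $uv$ let $x=\frac1{\max(d_u,d_v)}$, $y=\frac1{\min(d_u,d_v)}$ and $\tau=\frac yx$. Degrees lie between $1$ and $n-1$, so $\tau\in[1,q^2]$. The square root is concave, so on $[1,q^2]$ it lies above its chord from $(1,1)$ to $(q^2,q)$. For $q>1$ the chord has slope $\frac{q-1}{q^2-1}=\frac1{q+1}$, hence $\sqrt\tau\ge1+\frac{\tau-1}{q+1}$. For $q=1$ we have $\tau=1$ and this is trivial. Therefore
$$\frac1{\sqrt{d_ud_v}}=\sqrt{xy}=x\sqrt\tau\ge x+\frac{y-x}{q+1}.$$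
Sum over the edges. We have $\sum x=\rho$. Also $\sum(x+y)=\sum_{uv\in E}\big(\frac1{d_u}+\frac1{d_v}\big)=n$, because each vertex $v$ receives $\frac1{d_v}$ from each of its $d_v$ edges. So $\sum(y-x)=n-2\rho$, which gives (5). The slope of $f$ is $1-\frac2{q+1}=\frac{q-1}{q+1}$. $\square$

**Lemma 4.** For every connected $G$ with $n\ge2$ vertices, $\bar l(G)\le\frac{n+1}3$.

**Proof.** We show by induction that the sum of all pairwise distances is at most $\binom{n+1}3$. For $n=2$ both are $1$. For $n\ge3$ let $v$ be a vertex that is not a cut vertex (a leaf of a spanning tree is one). All distance levels from $v$ up to the largest are nonempty. So if the other $n-1$ vertices are listed by increasing distance from $v$, the $j$-th is at distance at most $j$. Hence $\sum_y\mathrm{dist}(v,y)\le1+\dots+(n-1)=\binom n2$. On the other vertices $\mathrm{dist}_G\le\mathrm{dist}_{G-v}$, so by induction the total is at most $\binom n2+\binom n3=\binom{n+1}3$. Now divide by $\binom n2$. $\square$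

**Proof of Theorem 1, given Theorem 2.** Theorem 2 gives $\rho>\bar l-1$. Since $f$ is nondecreasing,
$$Ra\ge f(\rho)\ge f(\bar l-1)=\bar l-1+\frac{n+2-2\bar l}{q+1}=\bar l+\frac{q^2-q+2-2\bar l}{q+1}.$$
Here $q^2-q+2=n-\sqrt{n-1}+1$, which is the first inequality in (3). By Lemma 4, $2\bar l\le\frac{2(q^2+2)}3$, so
$$q^2-q+2-2\bar l\ge\frac{3q^2-3q+6-2q^2-4}3=\frac{q^2-3q+2}{3}=\frac{(q-1)(q-2)}3 ,$$
which is the second. It remains to settle the sign and the equality case.

* $n\ge5$: then $q\ge2$, so $f(\bar l-1)\ge\bar l$. As $f$ is strictly increasing and $\rho>\bar l-1$, we get $Ra\ge f(\rho)>f(\bar l-1)\ge\bar l$.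
* $n=3,4$: let $v$ have maximum degree. Each of its $d_v$ edges contributes $\frac1{d_v}$ to $\rho$, so $\rho\ge1$ and $Ra\ge f(1)=1+\frac{q^2-1}{q+1}=q=\sqrt{n-1}$. Since $\sqrt2>\frac43$ and $\sqrt3>\frac53$, Lemma 4 gives $Ra>\bar l$.
* $n=2$: $G=K_2$ and $Ra=1=\bar l$. $\square$

**Remark.** By (3), $Ra(G)-\bar l(G)\ge\left(\frac13-o(1)\right)\sqrt n$ uniformly over connected graphs on $n$ vertices. The order $\sqrt n$ is best possible, since for stars $Ra-\bar l=\sqrt{n-1}-2+\frac2n$.

From now on the target is Theorem 2.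

## 6. Gluing at a vertex, cutting bridges, and the gain from a cycle

**Lemma 5 (gluing).** Let $H=H_1\cup H_2$ with $H_1,H_2$ connected and sharing exactly one vertex $z$ and no edge. Let $r_i:V(H)\to V(H_i)$ be the identity on $V(H_i)$ and equal to $z$ elsewhere, and let $r_i\mu$ be the image measure. Then $E_\mu(H)=E_{r_1\mu}(H_1)+E_{r_2\mu}(H_2)$.

**Proof.** We claim $\mathrm{dist}_H(x,y)=\mathrm{dist}_{H_1}(r_1x,r_1y)+\mathrm{dist}_{H_2}(r_2x,r_2y)$. If $x\in H_1$ and $y\in H_2$, every path between them passes through $z$, and the claim follows once we know that distances inside each $H_i$ are unchanged in $H$. They are: a path between two vertices of $H_i$ that leaves $H_i$ must leave and return through $z$, so the excursion can be cut out. For $x,y$ in the same part, the other summand is $\mathrm{dist}(z,z)=0$. Now average over $\mu\otimes\mu$. $\square$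

For the example $P_3$ of Section 1, gluing two edges at the middle vertex gives $2m(1-m)+2m(1-m)$, as computed there.

**Lemma 6 (bridges).** Let $B$ be a set of bridges of a connected graph $H$, let $K_1,\dots,K_m$ be the components of $H-B$, and for $e\in B$ let $M_e$ be the $\mu$-mass of one of the two sides of $e$ in $H$. Then there are probability measures $\mu_i$ on $V(K_i)$ with
$$E_\mu(H)=\sum_iE_{\mu_i}(K_i)+\sum_{e\in B}2M_e(1-M_e),\qquad 2M_e(1-M_e)\le\tfrac12. \tag{6}$$
In particular $E_\mu=\sum_e2M_e(1-M_e)$ for a tree.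

**Proof.** Induct on $|B|$; for $B=\emptyset$ there is nothing to do. Let $e=ab\in B$ have sides $H_a\ni a$ and $H_b\ni b$. Gluing at $a$ and then at $b$ gives
$$E_\mu(H)=E_{\mu_a}(H_a)+E_{\mu_b}(H_b)+2M_e(1-M_e),$$
where $\mu_a$ is $\mu$ with all mass outside $H_a$ moved to $a$, and $\mu_b$ is defined likewise. The last term is the weighted mean distance of the single edge with masses $M_e$ and $1-M_e$. Let $f\in B$ be another bridge, say in $H_a$. Its two sides in $H$ are its two sides in $H_a$, with $H_b$ attached to the side containing $a$. Therefore $\mu_a$ gives the two sides of $f$ in $H_a$ the same masses as $\mu$ gives them in $H$. Apply induction to $H_a$ and $H_b$ with the bridges of $B$ they contain. $\square$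

We also use, without further mention, that if $H'$ is a connected spanning subgraph of $H$, then $\mathrm{dist}_H\le\mathrm{dist}_{H'}$, so $E_\mu(H)\le E_\mu(H')$. Combined with (6) for a spanning tree, this gives $E_\mu(H)\le\frac{N-1}2$ for every connected $H$ with $N$ vertices. A cycle improves this by a fixed amount.

**Lemma 7.** If $H$ is connected with $N$ vertices and contains a cycle, then $E_\mu(H)\le\frac{N-1}2-\frac13$.

**Proof.** Take a spanning tree of $H$ plus one more edge. This is a connected spanning subgraph with $N$ edges and exactly one cycle $C_\ell$, and its other $N-\ell$ edges are bridges. Cutting them leaves $C_\ell$ and single vertices, so $E_\mu(H)\le\frac{N-\ell}2+E_{\mu'}(C_\ell)$ for some $\mu'$.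

If $\ell=3$, then $E_{\mu'}(C_3)=1-\sum_x\mu'(x)^2\le\frac23$, and $\frac{N-3}2+\frac23=\frac{N-1}2-\frac13$.

If $\ell\ge4$, we first show $E_{\mu'}(C_\ell)\le\frac\ell4$. Place the vertices at the integer points of a circle of circumference $\ell$, so that arc distance equals $\mathrm{dist}_{C_\ell}$. The half circle $[t,t+\frac\ell2)$ contains $x$ exactly for $t$ in a half-open half circle ending at $x$. For two points at arc distance $d$, these two sets of $t$ are half circles shifted by $d$, so their symmetric difference has measure $2d$. Hence the set of $t$ for which $[t,t+\frac\ell2)$ contains exactly one of $x,y$ has measure $2\,\mathrm{dist}(x,y)$. With $M_t$ the mass of the half circle, averaging over $x,y$ gives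
$$2E_{\mu'}(C_\ell)=\int_0^\ell2M_t(1-M_t)\,dt\le\frac\ell2 .$$
So $E_\mu(H)\le\frac{N-\ell}2+\frac\ell4=\frac{N-1}2-\left(\frac\ell4-\frac12\right)\le\frac{N-1}2-\frac12$. $\square$

## 7. Ordered graphs with weights, and the proof of Theorem 2

How should one induct? If vertices are deleted from $G$, degrees drop, and the larger-degree endpoint of an edge can become the smaller one. For instance, let $u\sim v$, with three pendant neighbors at $u$ and two at $v$, and delete two of those at $u$. The degrees go from $4,3$ to $2,3$. Also, a bound of the shape $\rho+1$ does not survive gluing, since the two $+1$'s add up, while a bound of the shape $Q-1$ survives if $Q_1+Q_2=Q+1$.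

Both points are met by the following notion: fix an order once and never re-sort, and let the "degrees" be weights.

**Definition (system).** A system $(X,<,\delta)$ consists of a connected graph $X$ with $N\ge1$ vertices, a total order $<$ on $V(X)$, and integers $\delta_v\ge1$. Write $c_v$ for the number of earlier neighbors of $v$ in $X$ and $p_v$ for the number of later neighbors, so $\deg_Xv=c_v+p_v$. We require
$$\delta_v\ge\max(\deg_Xv,\;p_v+1)\quad\text{for all }v,\qquad\text{and put}\qquad Q=\sum_v\Big(1-\frac{p_v}{\delta_v}\Big).$$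

Example: the triangle $a<b<c$. The numbers of earlier neighbors are $0,1,2$, the numbers of later ones are $2,1,0$, and the smallest admissible weights are $3,2,2$. Then $Q=\frac13+\frac12+1=\frac{11}6$ and $Q-1=\frac56$, while $E_\mu(C_3)\le\frac23$.

The condition $\delta_v\ge p_v+1$ matters. With $\delta_v=\deg v$ everywhere, the star with its center last would have $Q=1$, while $E_\mu>0=Q-1$ for the uniform $\mu$.

**Lemma 8.** For every system and every probability measure $\mu$ on $V(X)$, $E_\mu(X)\le Q-1$.

The proof fills Sections 8 to 10. First we see why it is enough.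

**Proof of Theorem 2, given Lemma 8.**

**Step A: write $\rho$ as a sum over vertices.** Order $V(G)$ by nondecreasing degree, ties arbitrary, and define $c_v,p_v$ in $G$. The later endpoint of each edge has the larger degree, so assigning each edge to its later endpoint gives $\rho=\sum_v\frac{c_v}{d_v}$.

**Step B: find systems whose values $Q$ add up to $\rho$.** Let $M=\{v:c_v=0\}$; it contains the first vertex. The later endpoint of any edge has $c\ge1$, so $M$ is independent, and $V\setminus M$ is nonempty because $G$ has an edge. Let $X_1,\dots,X_r$ be the components of $G-M$. A later neighbor of $v\in X_i$ has $c\ge1$, so it is not in $M$ and lies in $X_i$. Hence $p_v$ is the same in $X_i$ as in $G$. Since $c_v\ge1$ in $G$, we have $d_v=c_v+p_v\ge p_v+1$, and clearly $d_v\ge\deg_{X_i}v$. So $(X_i,<,d)$, with the degrees of $G$ as weights, is a system, and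
$$\sum_iQ(X_i)=\sum_{v\notin M}\Big(1-\frac{p_v}{d_v}\Big)=\sum_{v\notin M}\frac{c_v}{d_v}=\rho .$$

**Step C: attach the vertices of $M$ by bridges.** Contract each $X_i$ to a node. Every edge of $G$ lies inside some $X_i$ or joins some $X_i$ to $M$. So we get a connected bipartite multigraph on $\{X_1,\dots,X_r\}\cup M$. Take a spanning tree $B$ of it, each edge realized by an edge of $G$, and let $t_u$ be the degree of $u\in M$ in $B$. There are at least two nodes, so $t_u\ge1$. The tree has $r+|M|-1$ edges, each with exactly one end in $M$, so $\sum_{u\in M}(t_u-1)=r-1$. In the connected spanning subgraph $G'=\bigcup X_i\cup B$ of $G$ all edges of $B$ are bridges, and cutting them leaves the $X_i$ and the single vertices of $M$. If $t_u=1$, the bridge at $u$ separates $u$ from everything else. By Lemmas 6 and 8,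
$$E_\mu(G)\le E_\mu(G')\le\sum_i\big(Q(X_i)-1\big)+\sum_{t_u\ge2}\frac{t_u}2+\sum_{t_u=1}2\mu(u)(1-\mu(u)).$$
The first sum is $\rho-r$. For the second, the number of $u$ with $t_u\ge2$ is at most $\sum_u(t_u-1)=r-1$, so
$$\sum_{t_u\ge2}\frac{t_u}2=\frac12\sum_{t_u\ge2}(t_u-1)+\frac12\,\#\{u:t_u\ge2\}\le\frac{r-1}2+\frac{r-1}2=r-1 .$$
Hence
$$E_\mu(G)\le\rho-1+2\sum_{u\in M}\mu(u)(1-\mu(u))\le\rho+1 . \tag{7}$$

**Step D: specialize to the uniform measure.** Let $h=|M|$. The sum in (7) becomes $\frac{2h(n-1)}{n^2}$. Multiplying by $\frac n{n-1}$ and using (1) gives $\bar l\le\frac n{n-1}(\rho-1)+\frac{2h}n$. Since $c_v\le d_v$, $\rho=\sum_{v\notin M}\frac{c_v}{d_v}\le n-h$, so $h\le n-\rho$, and the first bound in (4) follows. Next, $\rho\le n$ gives $\frac{\rho-1}{n-1}\le\frac\rho n$, so $\frac n{n-1}(\rho-1)=\rho-1+\frac{\rho-1}{n-1}\le\rho-1+\frac\rho n$. Adding $2-\frac{2\rho}n$ gives $\rho+1-\frac\rho n<\rho+1$. The sharpness claims were checked in Section 3. $\square$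

## 8. Lemma 8: small cases, cut vertices, and averaging over deleted vertices

We induct on $N$. Since $Q$ is nondecreasing in each $\delta_v$, we may take the smallest admissible weights $\delta_v=c_v^*+p_v$ with $c_v^*=\max(c_v,1)$. Then
$$Q=\sum_v\theta_v,\qquad\theta_v=\frac{c_v^*}{c_v^*+p_v}.$$

**Base cases.** If $N=1$, then $E=0$ and $Q=1$. If $N=2$, then $Q=\frac12+1$ and $E=2m(1-m)\le\frac12=Q-1$.

**Cut vertices: split there.** Let $N\ge3$ and let $z$ be a cut vertex. Then $X=X_1\cup X_2$ with $V(X_1)\cap V(X_2)=\{z\}$, both parts connected with at least two vertices: take $z$ with one component of $X-z$, and $z$ with the others. Restrict $<$ and $\delta$ to each $X_i$. Vertices other than $z$ keep all their neighbors. At $z$, $\delta_z\ge\deg_Xz\ge\deg_{X_i}z+1$, because the other part contains a neighbor of $z$. So both restrictions are systems. The numbers of later neighbors of $z$ in $X_1$ and $X_2$ add up to $p_z$, hence $Q_1+Q_2=Q+1$. By Lemma 5 and induction, $E_\mu(X)\le(Q_1-1)+(Q_2-1)=Q-1$.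

So from here on $N\ge3$ and **$X$ is 2-connected**. All degrees are at least $2$, since the neighbor of a degree-one vertex would be a cut vertex. In particular $X$ contains a cycle. Suppose, for contradiction, that
$$E_\mu(X)>Q-1,$$
and write $m_v=\mu(v)$, $s=\sum_vm_v^2$.

**Step 1: delete a vertex, use induction, and sum over all vertices.** For a vertex $v$, the graph $X-v$ is connected. Give it the induced order and its smallest weights, and let $\mathrm{drop}(v)=Q(X)-Q(X-v)$. Let $\mu^{(v)}$ be $\mu$ with the mass $m_v$ spread uniformly over the neighbors of $v$. With independent uniform random neighbors $w,w'$ of $v$,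
$$E_{\mu^{(v)}}(X-v)=\sum_{x,y\ne v}m_xm_y\,\mathrm{dist}_{X-v}(x,y)+2m_v\sum_{y\ne v}m_y\,\mathbb E\,\mathrm{dist}_{X-v}(w,y)+m_v^2\,\mathbb E\,\mathrm{dist}_{X-v}(w,w').$$
We bound this from below. We have $\mathrm{dist}_{X-v}\ge\mathrm{dist}_X$ and $\mathrm{dist}_X(w,y)\ge\mathrm{dist}_X(v,y)-1$. Also $\mathbb E\,\mathrm{dist}_{X-v}(w,w')\ge\mathbb P(w\ne w')=1-\frac1{\deg v}\ge\frac12$. So
$$E_{\mu^{(v)}}(X-v)\ge E_\mu(X)-2m_v(1-m_v)+\tfrac12m_v^2 .$$
By the induction hypothesis the left side is at most $Q-1-\mathrm{drop}(v)$, so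
$$E_\mu(X)\le Q-1-\mathrm{drop}(v)+2m_v-\tfrac52m_v^2 .$$
As $E_\mu(X)>Q-1$, we get $\mathrm{drop}(v)<2m_v-\frac52m_v^2$ for every $v$, and summing,
$$\sum_v\mathrm{drop}(v)<2-\tfrac52s . \tag{8}$$

**Step 2: compute the sum of the drops.** Deleting $v$ has these effects on $Q$:

* it removes $\theta_v$;
* for a later neighbor $w$ of $v$ with $c_w\ge2$, $c_w$ falls by one and $\theta_w$ is lowered by $\frac{c_w}{c_w+p_w}-\frac{c_w-1}{c_w+p_w-1}=\frac{p_w}{(c_w+p_w)(c_w+p_w-1)}$;
* for a later neighbor $w$ with $c_w=1$, $\theta_w$ does not change, as $c_w^*$ stays $1$;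
* for an earlier neighbor $w$, $p_w$ falls by one and $\theta_w$ is raised by $\frac{c_w^*}{c_w^*+p_w-1}-\frac{c_w^*}{c_w^*+p_w}=\frac{c_w^*}{(c_w^*+p_w)(c_w^*+p_w-1)}$.

A vertex $w$ is a later neighbor of $c_w$ vertices and an earlier neighbor of $p_w$ vertices. Hence
$$\sum_v\mathrm{drop}(v)=\sum_w\theta_w+\sum_{c_w\ge2}\frac{c_wp_w}{(c_w+p_w)(c_w+p_w-1)}-\sum_{p_w\ge1}\frac{p_wc_w^*}{(c_w^*+p_w)(c_w^*+p_w-1)}.$$
For $c_w\ge2$ the terms of the last two sums cancel. If $c_w\le1$, then $p_w\ge1$ because $\deg w\ge2$, and the last term is $\frac{p_w}{(1+p_w)p_w}=\frac1{1+p_w}=\theta_w$, which cancels $\theta_w$ in the first sum. So $\sum_v\mathrm{drop}(v)=\sum_{c_w\ge2}\theta_w$, and (8) becomes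
$$\sum_{c_w\ge2}\theta_w<2-\tfrac52s . \tag{9}$$

Is this already absurd? Sometimes, but not always. Take $K_{2,m}$, $m\ge2$, with the two vertices $x,y$ of the small side last. Both have $c\ge2$ and $\theta=1$, so the left side of (9) is $2$, a contradiction. Now take $C_N$ ordered around the cycle. Only the last vertex has $c\ge2$, so the left side is $1$, and for uniform $\mu$ we have $s=\frac1N\le\frac13$, so (9) holds and averaging alone stops here. But this cycle is easy in another way. Here $Q=\frac13+\frac{N-2}2+1$, so $Q-1=\frac{N-1}2-\frac16$, and Lemma 7 finishes. Conversely, for $K_{2,m}$ with $m>3$ the spanning tree bound $\frac{N-1}2=\frac{m+1}2$ exceeds $Q-1=\frac m3+1$, so that bound alone is not enough there. This suggests combining the two: (9) forces so much structure that a well-chosen spanning tree does the rest.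

## 9. Lemma 8: a spanning tree adapted to the order

**Step 3: read off the structure from (9).** A vertex with $p=0$ has $c=\deg\ge2$ and $\theta=1$. By (9) there is at most one such vertex, so it is the last vertex $z$, and $p_v\ge1$ for all $v\ne z$. Put
$$A=\{v\ne z:c_v\le1\},\qquad W=\{v\ne z:c_v\ge2\}.$$
Since $\theta_z=1$, (9) gives $\sum_{w\in W}\theta_w<1-\frac52s$. Hence at most one $w\in W$ has $\theta_w>\frac12$, that is, $c_w>p_w$. If it exists, call it $w^*$, write $c=c_{w^*}$ and $p=p_{w^*}$, and let $C$ be its set of earlier neighbors, so $|C|=c$. Then $\frac c{c+p}<1-\frac52s$, that is,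
$$s<\frac25\cdot\frac p{c+p}. \tag{10}$$

**Step 4: build the tree and bound $E_\mu$ through its leaves.** Each $v\ne z$ chooses a parent among its later neighbors: $z$ if $v\sim z$; otherwise $w^*$ if $w^*$ exists and $v\in C$; otherwise arbitrarily. Parents are later, so this gives a spanning tree $T$ rooted at $z$. Let $t_w$ be the number of children of $w$. Children are earlier neighbors, so $t_w\le c_w$, and every neighbor of $z$ is its child, so $t_z=c_z=\deg z\ge2$. Call a vertex with $t=0$ a leaf, and let $k$ be the number of leaves. The root is not a leaf, and each of the $t_z\ge2$ branches at $z$ contains a leaf, so $k\ge2$.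

Let $M_v$ be the mass of the subtree at $v$. Then
$$E_\mu(X)\le E_\mu(T)=\sum_{v\ne z}2M_v(1-M_v)=\frac{N-1}2-\frac12\sum_{v\ne z}(1-2M_v)^2 .$$
Keep only the leaves in the last sum; there $M_v=m_v$. Let $a_0$ be the total mass of the leaves. By Cauchy–Schwarz, $\sum_{\text{leaves}}(1-2m_v)^2\ge\frac{(k-2a_0)^2}k$ and $a_0\le\sqrt{ks}$. Also $a_0\le1\le\frac k2$. Since $k-2a_0\ge k-2a\ge0$ whenever $a_0\le a\le\frac k2$, we obtain
$$E_\mu(X)\le\frac{N-1}2-g \tag{11}$$
for each of the following values:

* (i) $g=\frac{(k-2)^2}{2k}$;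
* (ii) $g=\frac{(k-2a)^2}{2k}$ for any $a$ with $\sqrt{ks}\le a\le\frac k2$;
* (iii) $g=\frac13$, by Lemma 7.

**Step 5: state what must be shown.** Let $\Delta=\sum_{v\ne z}\left(\frac12-\theta_v\right)$. As $\theta_z=1$,
$$Q-1=\sum_{v\ne z}\theta_v=\frac{N-1}2-\Delta .$$
So it suffices to show $\Delta\le g$ for one of (i)–(iii). Then (11) gives $E_\mu(X)\le Q-1$, the desired contradiction.

**Step 6: bound $\Delta$ by counting leaves.** For $v\in A$, $\theta_v=\frac1{1+p_v}$ and
$$\tfrac12-\theta_v=\frac{p_v-1}{2(p_v+1)}\le\frac{p_v-1}6,$$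
since both sides vanish for $p_v=1$, and $p_v+1\ge3$ otherwise. For $w\in W$ with $c_w\le p_w$,
$$\tfrac12-\theta_w=\frac{p_w-c_w}{2(p_w+c_w)}\le\frac{p_w-c_w}6,$$
as $p_w+c_w\ge4$. To add these up, note that $\sum_{v\ne z}p_v=|E(X)|=\sum_wc_w$ and $\sum_wt_w=N-1$, so
$$\sum_{v\ne z}(p_v-1)=\sum_w(c_w-t_w). \tag{12}$$
On the right, $z$ contributes $0$. Vertices with $c=0$ are leaves and contribute $0$. A vertex with $c=1$ contributes $1$ if it is a leaf and $0$ otherwise. Let $k_0,k_1$ be the numbers of leaves with $c=0$ and $c=1$. The first vertex of the order is a leaf with $c=0$, so $k_0\ge1$. All leaves not counted in $k_0$ or $k_1$ lie in $W$. Thus the right side of (12) is $k_1+\sum_{w\in W}(c_w-t_w)$.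

## 10. Lemma 8: the comparison of $\Delta$ with $g$

**Case 1: $w^*$ does not exist.** Then $c_w\le p_w$ for all $w\in W$. Writing $p_w-c_w=(p_w-1)-(c_w-1)$ and using (12),
$$6\Delta\le\sum_{v\ne z}(p_v-1)-\sum_{w\in W}(c_w-1)=k_1+\sum_{w\in W}(1-t_w)\le k-k_0\le k-1 ,$$
because $1-t_w$ is $1$ for leaves and at most $0$ otherwise. If $k\ge4$, use (i): $\frac{k-1}6\le\frac{(k-2)^2}{2k}$ because $3(k-2)^2-k(k-1)=(2k-3)(k-4)\ge0$. If $k\le3$, then $\Delta\le\frac13$; use (iii).

**Case 2: $w^*$ exists.** We first bound $\Delta$, then bound $c$ by $k$, and then compare numbers.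

**Step 7: bound $\Delta$.** Let $q_0$ be the number of vertices of $C$ adjacent to $z$. By the parent rule the children of $w^*$ are exactly the vertices of $C$ not adjacent to $z$, so $t_{w^*}=c-q_0$. The term of $w^*$ is now computed exactly: $6\left(\frac12-\theta_{w^*}\right)=-\frac{3(c-p)}{c+p}$. All other $w\in W$ have $c_w\le p_w$. So
$$6\Delta\le\sum_{v\ne z,w^*}(p_v-1)-\sum_{w\in W\setminus\{w^*\}}(c_w-1)-\frac{3(c-p)}{c+p}.$$
By (12), the first sum equals $k_1+\sum_{w\in W\setminus\{w^*\}}(c_w-t_w)+q_0-(p-1)$. Hence, with $k_W'$ the number of leaves in $W\setminus\{w^*\}$,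
$$6\Delta\le k_1+\sum_{w\in W\setminus\{w^*\}}(1-t_w)+q_0-(p-1)-\frac{3(c-p)}{c+p}\le k_1+k_W'+q_0-p+1-\frac{3(c-p)}{c+p}.$$
If $q_0=c$, then $w^*$ is a leaf, $k=k_0+k_1+k_W'+1$, and $k_1+k_W'\le k-2$. If $q_0\le c-1$, then $w^*$ is not a leaf, $k=k_0+k_1+k_W'$, and $k_1+k_W'\le k-1$. In both situations $k_1+k_W'+q_0\le k-2+c$, so
$$6\Delta\le k-1+F(c,p),\qquad F(c,p)=(c-p)\Big(1-\frac3{c+p}\Big). \tag{13}$$

**Step 8: show $k\ge c$.** The $q_0$ vertices of $C$ adjacent to $z$ are distinct children of $z$, and each has a leaf in its branch. The branch containing $w^*$ is rooted at $w^*$ or at an ancestor of it, hence at a vertex not earlier than $w^*$, while all of $C$ is earlier than $w^*$. So this branch differs from the previous $q_0$ branches. It contains at least $t_{w^*}=c-q_0$ leaves, because the subtrees at distinct children of $w^*$ are disjoint. Altogether $k\ge q_0+(c-q_0)=c$. So $2\le c\le k$ and $1\le p<c$.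

**Step 9: show that $F$ is largest at $p=1$ and increases with $c$ there.** Since $(c-1)(c+p)-(c-p)(c+1)=2c(p-1)$,
$$F(c,1)-F(c,p)=(p-1)-3\Big(\frac{c-1}{c+1}-\frac{c-p}{c+p}\Big)=(p-1)\Big(1-\frac{6c}{(c+1)(c+p)}\Big)\ge0 .$$
Indeed, this is $0$ for $p=1$, and for $p\ge2$ we have $(c+1)(c+p)-6c\ge(c+1)(c+2)-6c=(c-1)(c-2)\ge0$. Further,
$$F(c,1)=\frac{(c-1)(c-2)}{c+1}=c-4+\frac6{c+1},$$
which increases for integers $c\ge2$, since $F(c+1,1)-F(c,1)=1-\frac6{(c+1)(c+2)}>0$. Its first values are $F(2,1)=0$, $F(3,1)=\frac12$, $F(4,1)=\frac65$, $F(5,1)=2$.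

**Step 10: compare $\Delta$ with $g$ for every $k$.** Where (ii) is used, the bound on $s$ comes from (10), in which $\frac p{c+p}$ increases with $p$. The chosen $a$ is always below $\frac k2$.

* $k\ge6$. By (13) and Step 9, $6\Delta\le k-1+F(k,1)=2k-5+\frac6{k+1}$. In (i), $6g=\frac{3(k-2)^2}k=3k-12+\frac{12}k$. The difference $6g-\left(2k-5+\frac6{k+1}\right)=k-7+\frac{12}k-\frac6{k+1}$ equals $\frac17$ for $k=6$ and is positive for $k\ge7$. Use (i).
* $k=2$. Then $c=2$ and $6\Delta\le1$. Use (iii).
* $k=3$, $c=2$. Then $6\Delta\le2$. Use (iii).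
* $k=3$, $c=3$. Then $6\Delta\le\frac52$, so $\Delta\le\frac5{12}<0.42$. As $p\le2$, $\frac p{c+p}\le\frac25$, so $s<\frac4{25}$ and $ks<0.48<0.7^2$. By (ii) with $a=0.7$, $g=\frac{1.6^2}6>0.426$.
* $k=4$, $c=2$. Then $\Delta\le\frac12$, and (i) gives $g=\frac12$.
* $k=4$, $c=3$. Then $\Delta\le\frac7{12}<0.6$. As $p\le2$, $s<\frac4{25}$ and $ks<0.64=0.8^2$. By (ii) with $a=0.8$, $g=\frac{2.4^2}8=0.72$.
* $k=4$, $c=4$, $p\le2$. Then $6\Delta\le4.2$, so $\Delta\le0.7$. Here $\frac p{c+p}\le\frac13$, so $s<\frac2{15}$ and $ks<\frac8{15}<0.75^2$. By (ii) with $a=0.75$, $g=\frac{2.5^2}8>0.78$.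
* $k=4$, $c=4$, $p=3$. Then $F=\frac47$, so $\Delta\le\frac{25}{42}<0.6$. Here $s<\frac25\cdot\frac37=\frac6{35}$ and $ks<\frac{24}{35}<0.85^2$. By (ii) with $a=0.85$, $g=\frac{2.3^2}8>0.66$.
* $k=5$, $c\le4$. Then $6\Delta\le4+\frac65=5.2$, and (i) gives $6g=\frac{27}5=5.4$.
* $k=5$, $c=5$, $p\in\{3,4\}$. Then $F=\frac54$ or $F=\frac23$, so $6\Delta\le5.25<5.4$. Use (i).
* $k=5$, $c=5$, $p\le2$. Then $6\Delta\le4+2$, so $\Delta\le1$. Here $\frac p{c+p}\le\frac27$, so $s<\frac4{35}$ and $ks<\frac47<0.8^2$. By (ii) with $a=0.8$, $g=\frac{3.4^2}{10}>1.15$.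

Since $2\le c\le k$ and $1\le p<c$, every possibility is covered, and $\Delta\le g$ in each. By Step 5 this contradicts $E_\mu(X)>Q-1$. This proves Lemma 8, hence Theorem 2 by Section 7, hence Theorem 1 by Section 5. $\blacksquare$
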